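\title{A real closed field without a right exponential function}

\begin{abstract}
A right exponential function on an ordered field is an isomorphism of ordered groups from the additive group of infinitesimals onto the multiplicative group of elements infinitely close to $1$. The fields $\mathbb{R}((G))$ of generalized power series have one. We show in ZFC that a non-Archimedean real closed field need not have one: for every countable divisible ordered abelian group $G\neq0$ and every countable real closed field $k\subseteq\mathbb{R}$ there is a counterexample of cardinality $2^{\aleph_0}$ with value group $G$ and residue field $k$. In contrast, every countable non-Archimedean real closed field has a right exponential function. The counterexample is built by transfinite recursion between a small field and its completion, and the construction excludes much more than isomorphisms.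
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $K$ be an ordered field. Its \emph{natural valuation} $v$ is the valuation with valuation ring and maximal ideal
\[
R_v=\{x\in K: |x|\le n \text{ for some integer } n\ge1\},\qquad
I_v=\{x\in K: |x|<1/n \text{ for all integers } n\ge1\}.
\]
Thus $R_v$, the convex hull of $\mathbb{Q}$, consists of the finite elements, and $I_v$ of the infinitesimals. The field $K$ is \emph{non-Archimedean} if $R_v\neq K$, that is, if some element exceeds every natural number; equivalently, $I_v\neq0$. The set $1+I_v$ is a subgroup of the multiplicative group $K^{>0}$. A \emph{right exponential function} on $K$ is an isomorphism of ordered groups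
\[
\exp\colon (I_v,+,0,<)\longrightarrow(1+I_v,\cdot,1,<),
\]
that is, an order-preserving bijection $I_v\to1+I_v$ with $\exp(x+y)=\exp(x)\exp(y)$.

A right exponential is the infinitesimal part of an exponential. Suppose that $f\colon(K,+)\to(K^{>0},\cdot)$ is an isomorphism of ordered groups with $f(1)=2$. If $x\in I_v$, then $1/2<f(x)^n<2$ for all $n\in\mathbb{Z}$, and since $(1+1/m)^m\ge2$ this forces $f(x)\in1+I_v$. If $|x|\ge1/m$, then $f(|x|)^m\ge2$, so $f(x)\notin1+I_v$. Hence $f$ restricts to a right exponential.

The basic examples are fields of generalized power series. Let $G\neq0$ be a divisible ordered abelian group, and let $\mathbb{R}((G))$ be the field of series $s=\sum_{g\in G}s_gt^g$ with $s_g\in\mathbb{R}$ and well-ordered support $\operatorname{supp}(s)=\{g:s_g\neq0\}$, with the usual addition and the Cauchy product; a nonzero series is positive if its leading coefficient $s_{\min\operatorname{supp}(s)}$ is positive. We use the following known facts. The field $\mathbb{R}((G))$ is real closed, its natural valuation is $v(s)=\min\operatorname{supp}(s)$, its maximal ideal consists of the series with support in $G^{>0}$, and the Taylor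 series $\varepsilon\mapsto\sum_{i\ge0}\varepsilon^i/i!$ is a right exponential function on it. The lecture notes \cite{notes} pose the following as an open question.

\begin{quote}
\emph{Does every non-Archimedean real closed field admit a right exponential function?}
\end{quote}

One would guess that the answer is yes. The group $I_v$ is divisible, so a right exponential forces $1+I_v$ to be divisible. This rules out fields such as $\mathbb{Q}(t)$ with $t$ a positive infinitesimal, where $1+t$ is not a square, but in a real closed field the obstruction disappears, and the two groups look alike in every simple respect. The map $x\mapsto1+x$ is an isomorphism of ordered sets. If $K$ is uncountable, both groups are $\mathbb{Q}$-vector spaces of dimension $|K|$ (Section~\ref{sec:groups}), so they are isomorphic as abstract groups. Finally, $x\mapsto1+x$ is a homomorphism to first order, because $(1+x)(1+y)=1+(x+y)+xy$ and $xy$ is infinitely smaller than $x$ and $y$. It is true that the Taylor series does not pass to subfields: $\sum t^i/i!$ is transcendental over $\mathbb{R}(t)$ (Example~\ref{ex:exp}), so it does not lie in the real closed field of series in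 $\mathbb{R}((\mathbb{Q}))$ that are algebraic over $\mathbb{R}(t)$. But the definition allows any isomorphism, and for countable fields the guess is correct.

\begin{theorem}\label{thm:countable}
Every countable non-Archimedean real closed field $K$ admits a right exponential function $\exp$, which can moreover be chosen so that $v(\exp(x)-1-x)>v(x)$ for all $0\neq x\in I_v$.
\end{theorem}

In general the answer is no.

\begin{theorem}\label{thm:main}
Let $G\neq0$ be a countable divisible ordered abelian group and $k\subseteq\mathbb{R}$ a countable real closed field (for example, $G=\mathbb{Q}$ and $k$ the field of real algebraic numbers). There is a real closed field $K\subseteq\mathbb{R}((G))$ with $|K|=2^{\aleph_0}$, value group $G$ and residue field $k$, which admits no right exponential function.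
\end{theorem}

All proofs are in ZFC. Under the continuum hypothesis, the two theorems show that the least cardinality of a counterexample is exactly $\aleph_1=2^{\aleph_0}$. We do not decide whether a counterexample of cardinality $\aleph_1$ exists in ZFC alone.

Theorem~\ref{thm:main} is a special case of a stronger statement, in which continuity refers to the order topology of $K$.

\begin{theorem}\label{thm:strong}
Let $G\neq0$ be a divisible ordered abelian group of countable cofinality, $k\subseteq\mathbb{R}$ a real closed field, $\lambda=\max(|G|,|k|)$, and assume that $\lambda^{\aleph_0}=2^\lambda=:\mu$. There is a real closed field $K\subseteq\mathbb{R}((G))$ of cardinality $\mu$ with value group $G$ and residue field $k$ such that: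
\begin{enumerate}
\item[(a)] there is no strictly increasing group homomorphism $I_v\to1+I_v$ and none $1+I_v\to I_v$; nor is there any continuous injective homomorphism in either direction;
\item[(b)] if $\lambda=\aleph_0$, every continuous homomorphism $I_v\to1+I_v$ or $1+I_v\to I_v$ has open kernel.
\end{enumerate}
\end{theorem}

The hypothesis $\lambda^{\aleph_0}=2^\lambda$ holds for $\lambda=\aleph_0$, and a countable group has countable cofinality. Since a right exponential is a strictly increasing homomorphism, part (a) contains Theorem~\ref{thm:main}. Uncountable $\lambda$ give counterexamples of arbitrarily large cardinality, also with residue field $\mathbb{R}$ (Remark~\ref{rem:large}).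

The counterexample rests on three observations; we describe them for $\lambda=\aleph_0$. Let $K_0$ be the countable real closed field generated by $k$ and the monomials $t^g$, and let $C$ be its closure in $\mathbb{R}((G))$, a complete field of cardinality $2^{\aleph_0}$. We look for $K$ between $K_0$ and $C$. First, an exponential on $K$ is continuous, so it extends to $C$, and the extension is determined by its values on the countable dense field $K_0$: there are only $2^{\aleph_0}$ candidates $E$ (Section~\ref{sec:candidates}). Second, a candidate cannot be an algebraic function: over every small field $L$ there is an $a$ such that $E(a)$ is not algebraic over $L(a)$ (Sections~\ref{sec:algebra} and~\ref{sec:construction}). Third, a recursion of length $2^{\aleph_0}$ can put such an $a$ into $K$ for every candidate while keeping every $E(a)$ out (Section~\ref{sec:construction}). We prove Theorem~\ref{thm:countable} first, in Section~\ref{sec:countable}, because the point at which its proof needs countability is the point that the counterexample exploits.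

\section{Infinitesimals and 1-units as valued groups}\label{sec:groups}

Let $K$ be a non-Archimedean ordered field, $I=I_v$ and $U=1+I$. Put $v(0)=\infty$. For $y\neq0$ we have $v(x)\ge v(y)$ if and only if $|x|\le n|y|$ for some $n$. We use the rules $v(xy)=v(x)+v(y)$, $v(q)=0$ for $q\in\mathbb{Q}^\times$, and $v(x+y)\ge\min(v(x),v(y))$ with equality if $v(x)\neq v(y)$. If $|x|\le|y|$, then $v(x)\ge v(y)$; hence if $v(x)>v(y)$, then $|x|<|y|$ and $x+y$ has the sign of $y$.

We have $|I|=|U|=|K|$: every element outside $R_v$ is the inverse of an element of $I$, and multiplication by a fixed nonzero infinitesimal injects $R_v$ into $I$.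

To treat $I$ and $U$ on an equal footing, we write $\oplus$ for the group operation of either group, $\ominus$ for its inverse operation ($z-z'$ in $I$ and $z/z'$ in $U$), and $o$ for the neutral element ($0$ in $I$ and $1$ in $U$). The sets $I$ and $U$ are disjoint, so we may define
\[
\nu(z)=v(z-o),\qquad\text{that is,}\qquad \nu(z)=v(z)\ \ (z\in I),\qquad \nu(z)=v(z-1)\ \ (z\in U).
\]

\begin{lemma}\label{lem:nu}
Let $z,z'$ both lie in $I$ or both lie in $U$.
\begin{enumerate}
\item[(a)] $\nu(z\ominus z')=v(z-z')$; in particular $\nu(o\ominus z)=\nu(z)$.
\item[(b)] $\nu(z\oplus z')\ge\min(\nu(z),\nu(z'))$, with equality if $\nu(z)\neq\nu(z')$.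
\item[(c)] If $o\le z\le z'$, then $\nu(z)\ge\nu(z')$.
\end{enumerate}
\end{lemma}

\begin{proof}
In $I$ these are the rules for $v$. In $U$, (a) holds because $z/z'-1=(z-z')/z'$ and $v(z')=0$. Part (b) follows from (a), since $\nu(zz')=v\bigl((z-1)-(1/z'-1)\bigr)$ and $v(1/z'-1)=\nu(z')$. Part (c) follows from $0\le z-1\le z'-1$.
\end{proof}

The balls $\{x: v(x-y)>g\}$, for $g$ in the value group, form a basis of the order topology of $K$. Indeed, for $\delta>0$ we have $\{x:v(x)>v(\delta)\}\subseteq(-\delta,\delta)\subseteq\{x:v(x)\ge v(\delta)\}$, and the value group, being nonzero, has no largest element. The field operations are continuous. Each ball is a coset of an open additive subgroup, hence also closed; in particular $I$ and $U$ are open and closed. By Lemma~\ref{lem:nu}, the subgroups $\{z:\nu(z)>g\}$ form a basis of neighborhoods of $o$ in $I$ and in $U$, and a homomorphism $e$ between these groups is continuous if and only if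
\begin{equation}\label{eq:cont}
\text{for every $g$ there is $h$ such that } \nu(z)>h \text{ implies } \nu(e(z))>g .
\end{equation}
If \eqref{eq:cont} holds, then $v(z-z')>h$ implies $v(e(z)-e(z'))=\nu(e(z\ominus z'))>g$, so $e$ is uniformly continuous.

\begin{lemma}\label{lem:powers}
Let $K$ be real closed. Then $U$ is torsion-free and divisible, that is, a $\mathbb{Q}$-vector space, and
\[
v\bigl((1+y)^q-1-qy\bigr)>v(y)\qquad(0\neq y\in I,\ q\in\mathbb{Q}).
\]
On a finite-dimensional $\mathbb{Q}$-subspace of $I$ or of $U$, the function $\nu$ takes only finitely many values.
\end{lemma}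

\begin{proof}
A positive element with $z^n=1$ equals $1$, so $U$ is torsion-free. Let $0\neq y\in I$, $n\ge1$, and let $r>0$ be the $n$-th root of $1+y$. From $y=(r-1)(1+r+\dots+r^{n-1})$ we get $|r-1|\le|y|$, so $\eta=r-1$ lies in $I$ and $r\in U$. For every integer $m$ we have $(1+\eta)^m=1+m\eta+\eta^2\rho_m$ with $\rho_m\in R_v$: for $m\ge0$ this is the binomial theorem, and for $m<0$ we apply the binomial theorem to $(1+\eta)^{-1}=1+\eta'$, where $\eta'=-\eta+\eta^2/(1+\eta)$. Taking $m=n$ gives $y=n\eta+\eta^2\rho_n$, so $v(\eta)=v(y)$, and
\[
(1+y)^{m/n}-1-\tfrac mn\,y=\eta^2\bigl(\rho_m-\tfrac mn\rho_n\bigr)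
\]
has value at least $2v(y)>v(y)$. It follows that $\nu(z^q)=\nu(z)$ for $z\in U$ and $q\in\mathbb{Q}^\times$, just as $\nu(qz)=\nu(z)$ in $I$. With Lemma~\ref{lem:nu}(b), a nontrivial rational combination of elements $\neq o$ with pairwise distinct values of $\nu$ has finite value, so such elements are linearly independent. A subspace of dimension $d$ therefore carries at most $d$ values besides $\infty$.
\end{proof}

\section{Countable fields}\label{sec:countable}

We build the exponential by a back-and-forth argument. The map $y\mapsto1+y$ is not a homomorphism, but we may use it on a basis, provided that the basis is chosen so that leading terms do not cancel. Call $(V,f)$ a \emph{partial exponential} if $V\subseteq I$ is a $\mathbb{Q}$-subspace and $f\colon V\to U$ is a homomorphism with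
\begin{equation}\label{eq:dagger}
v(f(u)-1-u)>v(u)\qquad\text{for all } 0\neq u\in V .
\end{equation}
Then $f(u)-1$ has the value and the sign of $u$. So $\nu(f(u))=v(u)$, and $f$ is strictly increasing: if $u<u'$, then $f(u')/f(u)=f(u'-u)>1$. Being a homomorphism of $\mathbb{Q}$-vector spaces, $f$ is $\mathbb{Q}$-linear.

\begin{example}\label{ex:backforth}
Let $t>0$ be infinitesimal, $V=\mathbb{Q}t\oplus\mathbb{Q}t^2$ and $f(qt+q't^2)=(1+t)^q(1+t^2)^{q'}$. We want to put $z=1+2t$ into the image. Setting $f(2t)=1+2t$ is impossible, since $f(2t)=(1+t)^2$ is already defined. Instead we divide $z$ by its best approximation from $f(V)$: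
\[
\frac{z}{f(2t)}=1-\frac{t^2}{(1+t)^2},\qquad
\frac{z}{f(2t-t^2)}=\Bigl(1-\frac{t^2}{(1+t)^2}\Bigr)(1+t^2)=1+\frac{2t^3}{(1+t)^2}.
\]
The value $3v(t)$ cannot be improved, because every $f(u)\neq1$ has $\nu(f(u))\le2v(t)$. The remainder $y=2t^3/(1+t)^2$ is a new basis vector, and setting $f(y)=1+y$ gives $f(2t-t^2+y)=z$.
\end{example}

The next lemma says when a new basis vector $y$ may be sent to $1+y$: when subtracting elements of $V$ does not make it infinitely smaller.

\begin{lemma}\label{lem:extend}
Let $K$ be real closed, $(V,f)$ a partial exponential, and $0\neq y\in I$ with $v(y-u)\le v(y)$ for all $u\in V$. Then $y\notin V$, and $f(qy+u):=(1+y)^qf(u)$ extends $f$ to a partial exponential on $V\oplus\mathbb{Q}y$.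
\end{lemma}

\begin{proof}
If $y\in V$, then $u=y$ would give $\infty\le v(y)$. So $y\notin V$, and the extension is a well-defined homomorphism. Let $q\in\mathbb{Q}^\times$, $u\in V$ and $m=\min(v(y),v(u))$. We have $v(qy+u)=v(y+q^{-1}u)=m$: this is automatic if $v(u)\neq v(y)$, and if $v(u)=v(y)$, the value is at least $v(y)$ by the ultrametric inequality and at most $v(y)$ by hypothesis. Write $(1+y)^q=1+qy+r$ and $f(u)=1+u+s$. Then $v(r)>v(y)\ge m$ by Lemma~\ref{lem:powers}, and $v(s)>m$ by \eqref{eq:dagger} (with $s=0$ if $u=0$). In
\[
(1+y)^qf(u)-1-(qy+u)=r+s+(qy+r)(u+s)
\]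
the last product has value $v(y)+v(u)>m$, because $v(y)$ and $v(u)$ are positive. So all three terms have value greater than $m$, which is \eqref{eq:dagger} for $qy+u$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
Let $(V,f)$ be a partial exponential with $\dim V<\infty$. We show that any given element of $I$ can be added to the domain and any given element of $U$ to the image, at the cost of one dimension.

\emph{Forth.} Let $x\in I\setminus V$. The elements $x-u$, $u\in V$, are nonzero and lie in $V+\mathbb{Q}x$, so by Lemma~\ref{lem:powers} there is $u_0\in V$ with $v(x-u_0)$ maximal. Put $y=x-u_0$. Then $v(y-u)=v(x-(u_0+u))\le v(y)$ for $u\in V$, and Lemma~\ref{lem:extend} extends $f$ to $V\oplus\mathbb{Q}y\ni x$.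

\emph{Back.} Let $z\in U\setminus f(V)$. The elements $z/f(u)$ are different from $1$ and lie in the finite-dimensional space spanned by $f(V)$ and $z$, so there is $u_0\in V$ with $\nu(z/f(u_0))$ maximal. Write $z/f(u_0)=1+y$; then $y\neq0$. Suppose that $v(y-u)>v(y)$ for some $u\in V$. Then $v(u)=v(y)$, and $f(u)=1+u+s$ with $v(s)>v(y)$, so
\[
\frac{z}{f(u_0+u)}=\frac{1+y}{f(u)}=1+\frac{(y-u)-s}{f(u)}
\]
has $\nu$-value greater than $v(y)=\nu(z/f(u_0))$, contrary to the choice of $u_0$. Hence Lemma~\ref{lem:extend} applies to $y$, and the extension satisfies $f(y+u_0)=(1+y)f(u_0)=z$.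

Enumerate $I=\{x_1,x_2,\dots\}$ and $U=\{z_1,z_2,\dots\}$. Start from $V=0$, and for $n=1,2,\dots$ put first $x_n$ into the domain and then $z_n$ into the image. The union of the resulting chain is a partial exponential defined on $I$ with image $U$, hence a right exponential satisfying \eqref{eq:dagger}.
\end{proof}

\begin{remark}\label{rem:forced}
Countability keeps every $V$ finite-dimensional, and this is what provides best approximations. To see what happens otherwise, let $K\subseteq\mathbb{R}((\mathbb{Q}))$ be real closed with $t\in K$, let $V$ be the span of $t,t^2,t^3,\dots$, and let $f(t^n)=1+t^n$; this is a partial exponential by repeated use of Lemma~\ref{lem:extend}. The element $x=t/(1-t)$ has approximations $u_N=t+\dots+t^N$ with $v(x-u_N)=N+1$, so there is no best one. Any extension of $f$ to $x$ satisfying \eqref{eq:dagger} has $v(f(x)-f(u_N))=\nu(f(x-u_N))=N+1$, so $f(x)$ must be the limit of the products $\prod_{n\le N}(1+t^n)$. There is no freedom left, and the extension can exist only if this limit lies in $K$.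
\end{remark}

\section{A small field and its completion}\label{sec:frame}

From now on $G$, $k$, $\lambda$, $\mu$ are as in Theorem~\ref{thm:strong}; the reader may keep in mind $G=\mathbb{Q}$, $k$ the real algebraic numbers, $\lambda=\aleph_0$, $\mu=2^{\aleph_0}$. Let $F=\mathbb{R}((G))$, and fix a cofinal sequence $0<g_1<g_2<\cdots$ in $G$. The balls of radius $g_n$ make the topology of $F$ first countable, so closures and continuity can be tested with sequences.

For a subfield $K\subseteq F$ put $I(K)=I_v\cap K$ and $U(K)=1+I(K)$. The definitions of $R_v$ and $I_v$ involve only comparison with rational numbers, so the natural valuation of $K$ is the restriction of $v$, with maximal ideal $I(K)$. We identify the residue field of $K$ with a subfield of $\mathbb{R}$ by sending $x\in R_v\cap K$ to its constant coefficient $x_0$.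

We recall three facts on real closed fields. An ordered field is real closed if and only if its positive elements are squares and its polynomials of odd degree have roots; over a real closed field, a polynomial that changes sign on an interval has a root there; and a real closed field has no proper algebraic ordered extension. For a subfield $L\subseteq F$ let $\overline L$ be the set of elements of $F$ algebraic over $L$. It is real closed, since square roots of its positive elements and roots of its polynomials of odd degree exist in $F$ and are algebraic over $L$. Put
\[
K_0=\overline{k(t^g:g\in G)},\qquad C=\text{the topological closure of $K_0$ in $F$}.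
\]
By continuity of the field operations, $C$ is a subfield; it consists of the limits of sequences from $K_0$. The next four lemmas show that $C$ is a good place to work: limits exist in it, real closures stay in it, intermediate fields have the right invariants, and it is much larger than $K_0$.

\begin{lemma}\label{lem:complete}
Every Cauchy sequence in $C$ converges in $C$.
\end{lemma}

\begin{proof}
As $C$ is closed, it suffices to find a limit in $F$. Let $(x_n)$ be Cauchy: for each $g$ there is $N(g)$ with $v(x_n-x_m)>g$ for $n,m\ge N(g)$. Then the coefficients of $x_n$ at all $h\le g$ do not depend on $n\ge N(g)$. Let $x$ be the coefficientwise limit. For every $g$, the part of $\operatorname{supp}(x)$ in $(-\infty,g]$ equals that of $\operatorname{supp}(x_{N(g)})$ and so is well-ordered. A nonempty subset $S$ of $\operatorname{supp}(x)$ has a least element, namely that of $S\cap(-\infty,g]$ for any $g\in S$. So $x\in F$, and $v(x-x_n)>g$ for $n\ge N(g)$.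
\end{proof}

\begin{lemma}\label{lem:relalg}
$\overline C=C$. Hence $C$ is real closed, and $\overline L\subseteq C$ for every subfield $L\subseteq C$.
\end{lemma}

\begin{proof}
Let $c\in F$ be algebraic over $C$ with minimal polynomial $f$. In characteristic $0$ the root is simple: $f=(X-c)h$ with $h\in F[X]$ and $h(c)\neq0$. For all sufficiently small $\delta>0$ in $F$, continuity shows that $h(c-\delta)$ and $h(c+\delta)$ have the sign of $h(c)$, so $f(c-\delta)f(c+\delta)=-\delta^2h(c-\delta)h(c+\delta)<0$. Fix such a $\delta$. Since $K_0$ is dense in $C$, there is $f_0\in K_0[X]$ with coefficients so close to those of $f$ that $f_0(c\pm\delta)$ has the sign of $f(c\pm\delta)$. Then $f_0\neq0$ has a root $c_0\in F$ with $|c-c_0|<\delta$, and $c_0\in\overline{K_0}=K_0$. As $\delta$ was arbitrarily small, $c\in C$.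
\end{proof}

\begin{lemma}\label{lem:invariants}
Every field $K$ with $K_0\subseteq K\subseteq C$ has value group $G$ and residue field $k$. Moreover, $I(K)$ is dense in $I(C)$ and $U(K)$ is dense in $U(C)$.
\end{lemma}

\begin{proof}
The value group is $G$ because $t^g\in K$ for all $g$. An element of $k(t^g:g\in G)$ is a quotient of finite sums $\sum c_gt^g$ with $c_g\in k$, so its leading coefficient lies in $k$, and the residue field of this field is $k$. Let $x\in K_0$ with $v(x)=0$. Then $x$ is a root of a nonzero polynomial over $k(t^g:g\in G)$; multiplying by a monomial, we may assume that the least value of a coefficient is $0$. Taking constant coefficients shows that $x_0\in\mathbb{R}$ is a root of a nonzero polynomial over $k$, so $x_0\in k$ because $k$ is real closed. For $x\in K$ with $v(x)=0$ there is $q\in K_0$ with $v(x-q)>0$, so $x_0=q_0\in k$. The density holds because $K$ is dense in $C$, and $I(C)$, $U(C)$ are open in $C$.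
\end{proof}

\begin{lemma}\label{lem:card}
$|K_0|=\lambda<\mu$, $\ |C|=|I(C)|=|U(C)|=\mu$, and $\mu^\lambda=\mu$.
\end{lemma}

\begin{proof}
An algebraic extension of an infinite field has the same cardinality, so $|K_0|=\lambda<2^\lambda=\mu$; and $\mu^\lambda=2^{\lambda\cdot\lambda}=\mu$. Elements of $C$ are limits of sequences from $K_0$, so $|C|\le\lambda^{\aleph_0}=\mu$. It remains to find $\lambda^{\aleph_0}$ elements of $C$. (If $\lambda=\aleph_0$, the series $\sum_n\varepsilon_nt^{g_n}$ with $\varepsilon_n\in\{0,1\}$ suffice.)

Let $\lambda_n=\max(|k|,|(0,g_n)|)$, where $(0,g_n)$ is an interval of $G$. These cardinals are infinite and nondecreasing, and their supremum is $\lambda$, because $G^{>0}=\bigcup_n(0,g_n)$ gives $|G|\le\aleph_0\cdot\sup_n\lambda_n$. Put $h_1=g_1$ and $h_{n+1}=h_n+2g_n$. For $c_n\in k^\times$ and $p_n\in(0,g_n)$ the exponents $h_n+p_n\in(h_n,h_{n+1})$ increase cofinally, so $\sum_nc_nt^{h_n+p_n}$ is the limit of its partial sums and lies in $C$, and it determines all $c_n$ and $p_n$. Hence $|C|\ge\prod_n\lambda_n$. Split the index set into infinitely many infinite sets $N_j$. Then $\prod_{n\in N_j}\lambda_n\ge\sup_{n\in N_j}\lambda_n=\lambda$,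 so $\prod_n\lambda_n=\prod_j\prod_{n\in N_j}\lambda_n\ge\lambda^{\aleph_0}$.
\end{proof}

This is where the hypotheses of Theorem~\ref{thm:strong} enter. Divisibility of $G$ makes $F$ real closed, and real closedness of $k$ keeps the residue field of $K_0$ from growing. Countable cofinality reduces the topology to sequences and gives $|C|=\lambda^{\aleph_0}$. The equation $\lambda^{\aleph_0}=2^\lambda$ then yields the two relations on which the recursion depends, $|K_0|<|C|$ and $|C|^{|K_0|}=|C|$.

\section{The candidates}\label{sec:candidates}

We do not yet know $K$, so we cannot list the homomorphisms on it that have to be prevented. We can list their extensions to $C$, which do not depend on $K$. In what follows $(A,A')$ is one of the pairs $(I,U)$ and $(U,I)$.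

\begin{lemma}\label{lem:extension}
Let $K_0\subseteq K\subseteq C$ be a field. Every continuous homomorphism $e\colon A(K)\to A'(K)$ extends to a continuous homomorphism $E\colon A(C)\to A'(C)$.
\end{lemma}

\begin{proof}
Given $a\in A(C)$, choose $q_n\in A(K)$ with $q_n\to a$ (Lemma~\ref{lem:invariants}). As $e$ is uniformly continuous, $(e(q_n))$ is Cauchy. It converges in $C$ by Lemma~\ref{lem:complete}, and the limit $E(a)$ lies in the closed set $A'(C)$. Two sequences converging to $a$ can be interleaved into one, so $E(a)$ does not depend on the choice; constant sequences show that $E$ extends $e$. If $q_n\to a$ and $q_n'\to a'$, then $q_n\oplus q_n'\to a\oplus a'$ and $e(q_n\oplus q_n')=e(q_n)\oplus e(q_n')\to E(a)\oplus E(a')$, so $E$ is a homomorphism. Let $g$ and $h$ be as in \eqref{eq:cont} for $e$, and let $\nu(a)>h$. Then $\nu(q_n)>h$ and $\nu(e(q_n))>g$ for large $n$, and $\nu(E(a))>g$ because balls are closed. So $E$ satisfies \eqref{eq:cont}.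
\end{proof}

A homomorphism with small image, such as the trivial one, may take all its values in $K_0$ and then restricts to every intermediate field. So only homomorphisms with large image can be excluded, and we define
\[
\mathcal{E}=\{E\colon A(C)\to A'(C)\ \text{continuous homomorphism},\ (A,A')\in\{(I,U),(U,I)\},\ |E(A(C))|=\mu\}.
\]
Each $E\in\mathcal{E}$ is determined by its restriction to the dense set $A(K_0)$, so Lemma~\ref{lem:card} gives
\begin{equation}\label{eq:count}
|\mathcal{E}|\le2\,|C|^{|K_0|}=\mu^\lambda=\mu .
\end{equation}
The next two lemmas connect the classes of maps in Theorem~\ref{thm:strong} with $\mathcal{E}$. The first makes increasing maps continuous.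

\begin{lemma}\label{lem:increasing}
Let $K_0\subseteq K\subseteq C$ be a field with $|K|>\lambda$. Every strictly increasing homomorphism $e\colon A(K)\to A'(K)$ is continuous.
\end{lemma}

\begin{proof}
Suppose that \eqref{eq:cont} fails for $g$: arbitrarily close to $o$ there are $x$ with $\nu(e(x))\le g$. Such $x$ differ from $o$, and we may take $x>o$, since passing to the inverse preserves $\nu(x)$ and $\nu(e(x))$. Given $y>o$ in $A(K)$, pick such an $x$ with $o<x<y$. Then $o<e(x)<e(y)$, so $\nu(e(y))\le g$ by Lemma~\ref{lem:nu}(c). Passing to inverses again,
\[
\nu(e(y))\le g\qquad\text{for all } y\neq o .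
\]
(For a surjective $e$, such as a right exponential, this is already absurd.) Thus distinct points of the image are never within distance $g$ of each other, and the small dense field $K_0$ bounds their number. For each $y\in A(K)$ choose $q_y\in K_0$ with $v(e(y)-q_y)>g$. If $q_y=q_{y'}$, then $\nu(e(y\ominus y'))=v(e(y)-e(y'))>g$, so $y=y'$. Hence $|K|=|A(K)|\le|K_0|=\lambda$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:perfect}
If the kernel of a continuous homomorphism $E\colon A(C)\to A'(C)$ is not open, then $|E(A(C))|\ge2^{\aleph_0}$.
\end{lemma}

\begin{proof}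
The kernel contains none of the subgroups $\{a:\nu(a)>g_n\}$, so there are $a_n\to o$ with $E(a_n)\neq o$. By continuity $E(a_n)\to o$, so after passing to a subsequence the values $\gamma_n=\nu(E(a_n))\in G$ are strictly increasing. For $\varepsilon\in\{0,1\}^{\mathbb{N}}$ let $s_N(\varepsilon)$ be the $\oplus$-sum of those $a_n$ with $n\le N$ and $\varepsilon_n=1$. By Lemma~\ref{lem:nu}, $v(s_M(\varepsilon)-s_N(\varepsilon))\ge\min_{N<n\le M}\nu(a_n)$ for $N<M$. So $(s_N(\varepsilon))_N$ is Cauchy and converges to some $s(\varepsilon)\in A(C)$, and $E(s_N(\varepsilon))\to E(s(\varepsilon))$. Let $\varepsilon\neq\varepsilon'$ first differ at the index $m$. For $N\ge m$, the element $E(s_N(\varepsilon))\ominus E(s_N(\varepsilon'))$ is the $\oplus$-sum of $E(a_m)$ or its inverse and of terms with $\nu$-value greater than $\gamma_m$. Hence $v\bigl(E(s_N(\varepsilon))-E(s_N(\varepsilon'))\bigr)=\gamma_m$ for all $N\ge m$, and the two limits differ.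
\end{proof}

\section{Exponentials and logarithms are not algebraic}\label{sec:algebra}

To defeat a candidate $E\colon I(C)\to U(C)$ we want to adjoin an element $a$ to the field $L$ built so far without adjoining $E(a)$. The new field is $\overline{L(a)}$, so this fails exactly when $E(a)$ is algebraic over $L(a)$. Suppose that it fails for $a$, $b$ and $a+b$. The three algebraic relations may be quite different, but they are tied together by $E(a)E(b)=E(a+b)$.

The rational case shows the idea. Let $a,b$ be independent variables over a field $L$ of characteristic $0$, and let $p,q,r$ be nonzero rational functions over $L$ with $p(a)q(b)=r(a+b)$. The operator $\partial/\partial a-\partial/\partial b$ kills the right side, so $p'(a)q(b)=p(a)q'(b)$, that is,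
\[
\frac{p'(a)}{p(a)}=\frac{q'(b)}{q(b)} .
\]
One side involves only $a$ and the other only $b$, so both equal a constant $c\in L$. In analysis $p'=cp$ has the solution $e^{ca}$. For a rational function, $p'/p$ is zero or has negative degree, so $c=0$, and $p$ and $q$ are constant.

To pass to algebraic functions we recall two textbook facts; all fields have characteristic $0$, and $P^{\mathrm{alg}}$ denotes the algebraic closure of $P$ in a fixed algebraically closed field. \emph{Exchange:} if $x$ is algebraic over $L(a)$ but not over $L$, then $a$ is algebraic over $L(x)$. \emph{Derivations:} a derivation of $P$ extends to a derivation of $P^{\mathrm{alg}}$. If $D$ is a derivation of a field containing $P(x)$, where $x$ has minimal polynomial $f$ over $P$, then applying $D$ to $f(x)=0$ gives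
\begin{equation}\label{eq:der}
f^D(x)+f'(x)\,Dx=0,\qquad f'(x)\neq0,
\end{equation}
where $f^D$ is obtained by applying $D$ to the coefficients of $f$. So $Dx$ is determined by $D|_P$; if $D$ vanishes on $P$, then $Dx=0$; and if $D(P)\subseteq P$, then $Dx\in P(x)$.

The first lemma says that $e^{ca}$ and $c\log a$ are not algebraic functions of $a$ unless $c=0$. Norm and trace reduce it to rational functions.

\begin{lemma}\label{lem:onevar}
Let $a$ be transcendental over $L$, let $D$ be the extension of $d/da$ to $L(a)^{\mathrm{alg}}$, and let $x\in L(a)^{\mathrm{alg}}$, $c\in L$.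
\begin{enumerate}
\item[(a)] If $x\neq0$ and $Dx=cx$, then $c=0$.
\item[(b)] If $a\,Dx=c$, then $c=0$.
\item[(c)] If $Dx=0$, then $x$ is algebraic over $L$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $f$ be the minimal polynomial of $x$ over $L(a)$, with roots $x_1,\dots,x_n$.

(a) By \eqref{eq:der}, $x$ is a root of $f^D+cXf'\in L(a)[X]$. This polynomial is then divisible by $f$, so every $x_i$ is a root, and \eqref{eq:der} for $x_i$ gives $Dx_i=cx_i$. The norm $N=x_1\cdots x_n\in L(a)^\times$ satisfies $DN/N=\sum_iDx_i/x_i=nc$. Write $N=p/q$ with $p,q\in L[a]$. Then $DN/N=p'/p-q'/q$ is zero or a fraction whose numerator has smaller degree than its denominator, so it is not a nonzero constant. Hence $nc=0$ and $c=0$.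

(b) Now $x$, and hence every $x_i$, is a root of $af^D+cf'$, so $a\,Dx_i=c$. The trace $T=x_1+\dots+x_n\in L(a)$ satisfies $a\,DT=nc$. Expand $T=\sum_j\tau_ja^j$ in the field $L((a))$ of Laurent series, where termwise differentiation extends $d/da$. The series $a\,DT=\sum_jj\tau_ja^j$ has constant term $0$, so $c=0$.

(c) If $x$ were transcendental over $L$, then $a$ would be algebraic over $L(x)$ by exchange. As $D$ vanishes on $L(x)$, we would get $Da=0$, whereas $Da=1$.
\end{proof}

\begin{example}\label{ex:exp}
The series $x=\sum_it^i/i!$ is transcendental over $\mathbb{R}(t)$. Indeed, termwise differentiation $\partial$ on $\mathbb{R}((t))$ extends $d/dt$ and has $\partial x=x$. If $x$ were algebraic over $\mathbb{R}(t)$, then $Dx=\partial x=x$ by \eqref{eq:der}, contrary to Lemma~\ref{lem:onevar}(a) with $c=1$.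
\end{example}

\begin{lemma}\label{lem:twovar}
Let $L\subseteq\Omega$ be fields of characteristic $0$, let $a,b\in\Omega$ be algebraically independent over $L$, and let $x,y\in\Omega$ with $x$ algebraic over $L(a)$ and $y$ algebraic over $L(b)$. Assume that
\begin{enumerate}
\item[(a)] $x,y\neq0$ and $xy$ is algebraic over $L(a+b)$, or
\item[(b)] $x+y$ is algebraic over $L(ab)$.
\end{enumerate}
Then $x$ and $y$ are algebraic over $L$.
\end{lemma}

\begin{proof}
We may enlarge $\Omega$ to an algebraically closed field and replace $L$ by $L^{\mathrm{alg}}$, over which $a,b$ remain independent. Then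
\begin{equation}\label{eq:intersection}
L(a)^{\mathrm{alg}}\cap L(b)^{\mathrm{alg}}=L,
\end{equation}
since an element $c\notin L$ of the intersection would give $a\in L(c)^{\mathrm{alg}}\subseteq L(b)^{\mathrm{alg}}$ by exchange. Let $D_a,D_b$ be the extensions of $\partial/\partial a$, $\partial/\partial b$ from $L(a,b)$ to $L(a,b)^{\mathrm{alg}}$. By \eqref{eq:der}, $D_bx=0$ and $D_ay=0$, while $D_ax\in L(a,x)$ and $D_by\in L(b,y)$; moreover $D_a$ restricts on $L(a)^{\mathrm{alg}}$ to the derivation $D$ of Lemma~\ref{lem:onevar}, and $D_b$ to the corresponding derivation of $L(b)^{\mathrm{alg}}$.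

In case (a), the derivation $D_a-D_b$ vanishes on $L(a+b)$, so $0=(D_a-D_b)(xy)=y\,D_ax-x\,D_by$. Thus $c:=D_ax/x=D_by/y$ lies in $L$ by \eqref{eq:intersection}, and $c=0$ by Lemma~\ref{lem:onevar}(a). In case (b), the derivation $aD_a-bD_b$ sends $ab$ to $ab-ba=0$, so it vanishes on $L(ab)$, and $0=(aD_a-bD_b)(x+y)=a\,D_ax-b\,D_by$. Thus $c:=a\,D_ax=b\,D_by$ lies in $L$, and $c=0$ by Lemma~\ref{lem:onevar}(b). In both cases $D_ax=D_by=0$, and Lemma~\ref{lem:onevar}(c) gives $x,y\in L$.
\end{proof}

The lemma needs independence: for $x=y=a=b$ the product $xy=a^2$ is algebraic over $L(a+b)$. It also needs the mismatch between addition and multiplication: $x=a$, $y=b$ have $x+y\in L(a+b)$ and $xy\in L(ab)$.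

\section{Construction of the field}\label{sec:construction}

There are two difficulties. The first is that the witness $a$ cannot always be found in $K_0$: if $\lambda=\aleph_0$, the exponential of Theorem~\ref{thm:countable} on $K_0$ is continuous, because $\nu(\exp x)=v(x)$, and its extension to $C$ maps $I(K_0)$ onto $U(K_0)$. So the field must grow. The second is that growth may capture a value that was excluded earlier. Take $G=\mathbb{Q}$, $k$ countable, and the Taylor series as candidate. It is defeated by $t\in K_0$, because $x=\sum t^i/i!\in C$ is not in $K_0$ by Example~\ref{ex:exp}; but adjoining, for instance, $a=x-1$ later would undo this. By exchange, $x\in\overline{K_0(a)}$ happens only if $a$ is algebraic over $K_0(x)$, which forbids countably many of the $2^{\aleph_0}$ choices. The following lemma handles both difficulties at once; $X$ is the set of values excluded so far.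

\begin{lemma}\label{lem:onestep}
Let $L\subseteq C$ be a subfield with $L=\overline L$ and $|L|<\mu$, let $X\subseteq C\setminus L$ with $|X|<\mu$, and let $E\colon A(C)\to A'(C)$ be a homomorphism whose image has cardinality $\mu$. Then there is $a\in A(C)\setminus L$ with
\[
X\cap\overline{L(a)}=\emptyset\qquad\text{and}\qquad E(a)\notin\overline{L(a)} .
\]
\end{lemma}

\begin{proof}
Let $B$ be the set of $a\in A(C)$ that are algebraic over $L$ or over $L(x)$ for some $x\in X$. Then $|B|\le\max(|L|,|X|)<\mu=|A(C)|$. Every $a\in A(C)\setminus B$ is transcendental over $L$ and satisfies $X\cap\overline{L(a)}=\emptyset$: an element $x\in X$ is transcendental over $L$ because $x\notin L=\overline L$, so $x\in\overline{L(a)}$ would make $a$ algebraic over $L(x)$ by exchange.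

It remains to find $a\in A(C)\setminus B$ with $E(a)\notin\overline{L(a)}$. Suppose that $E(a)\in\overline{L(a)}$ for all $a\in A(C)\setminus B$, and fix such an $a$. Each of the conditions $b\in B$, $a\oplus b\in B$, $b\in\overline{L(a)}$ holds for fewer than $\mu$ elements $b\in A(C)$, so we can choose $b$ satisfying none of them. Then $a,b$ are algebraically independent over $L$, and $E(a)$, $E(b)$, $E(a)\oplus E(b)=E(a\oplus b)$ are algebraic over $L(a)$, $L(b)$, $L(a\oplus b)$, respectively. For $(A,A')=(I,U)$ this is case (a) of Lemma~\ref{lem:twovar}, and for $(U,I)$ it is case (b). Hence $E(a)\in\overline L=L$ for all $a\in A(C)\setminus B$.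

Now let $d\in A(C)$ be arbitrary. Fewer than $\mu$ elements $a$ satisfy $a\in B$ or $d\ominus a\in B$. For any other $a$, both $E(a)$ and $E(d\ominus a)$ lie in $L$, so $E(d)=E(a)\oplus E(d\ominus a)\in L$. Thus the image of $E$ is contained in $L$, which has fewer than $\mu$ elements, a contradiction.
\end{proof}

\begin{proposition}\label{prop:field}
There is a real closed field $K$ with $K_0\subseteq K\subseteq C$ and $|K|=\mu$ such that no $E\in\mathcal{E}$ maps $A(K)$ into $A'(K)$.
\end{proposition}

\begin{proof}
If $\mathcal{E}=\emptyset$, take $K=C$ (Lemmas~\ref{lem:relalg} and~\ref{lem:card}). Otherwise, by \eqref{eq:count} there is a list $(E_\alpha)_{\alpha<\mu}$ of all elements of $\mathcal{E}$, with repetitions allowed; here $\mu$ is an initial ordinal, so $|\alpha|<\mu$ for $\alpha<\mu$. By recursion we choose $a_\alpha$ in the domain of $E_\alpha$. Put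
\[
L_\alpha=\overline{K_0(a_\beta:\beta<\alpha)},\qquad x_\alpha=E_\alpha(a_\alpha)\in C .
\]
Then $L_\alpha\subseteq C$ by Lemma~\ref{lem:relalg}, $|L_\alpha|\le\max(\lambda,|\alpha|)<\mu$, and the fields $L_\alpha$ increase with $\alpha$. We maintain the condition
\[
(*)_\alpha\qquad x_\beta\notin L_\alpha\quad\text{for all }\beta<\alpha,
\]
which is empty for $\alpha=0$. Given $(*)_\alpha$, Lemma~\ref{lem:onestep} applies to $L_\alpha$, $X=\{x_\beta:\beta<\alpha\}$ and $E_\alpha$. It yields $a_\alpha\notin L_\alpha$ such that $L_{\alpha+1}=\overline{L_\alpha(a_\alpha)}$ contains no $x_\beta$ with $\beta\le\alpha$, which is $(*)_{\alpha+1}$. If $\alpha$ is a limit ordinal, then $L_\alpha=\bigcup_{\gamma<\alpha}L_\gamma$, since an algebraic relation involves only finitely many $a_\beta$; and $x_\beta\in L_\gamma$ is impossible, because we may increase $\gamma<\alpha$ beyond $\beta$ and use $(*)_\gamma$.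

Let $K=\bigcup_{\alpha<\mu}L_\alpha$. By the same two arguments, $K=\overline K$ and $x_\alpha\notin K$ for all $\alpha$. So $K$ is real closed and $K_0\subseteq K\subseteq C$. The $a_\alpha$ are distinct, since $a_\beta\in L_\alpha$ for $\beta<\alpha$ and $a_\alpha\notin L_\alpha$; hence $|K|=\mu$. Finally, $a_\alpha\in A(C)\cap K=A(K)$ and $E_\alpha(a_\alpha)\notin K$, so $E_\alpha$ does not map $A(K)$ into $A'(K)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}, and hence of Theorem~\ref{thm:main}]
Let $K$ be as in Proposition~\ref{prop:field}. It has value group $G$ and residue field $k$ by Lemma~\ref{lem:invariants}; in particular it is non-Archimedean, and $|I(K)|=|U(K)|=\mu$. Let $e\colon A(K)\to A'(K)$ be a continuous homomorphism and $E$ its extension from Lemma~\ref{lem:extension}. Since $E$ maps $A(K)$ into $A'(K)$, it is not in $\mathcal{E}$, so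
\[
|E(A(C))|<\mu .
\]

(a) If $e$ were injective, then $|E(A(C))|\ge|A(K)|=\mu$. So there is no continuous injective homomorphism in either direction. A strictly increasing homomorphism is injective, and it is continuous by Lemma~\ref{lem:increasing}, as $|K|=\mu>\lambda$. So there is none either.

(b) If $\lambda=\aleph_0$, then $\mu=2^{\aleph_0}$, so $\ker E$ is open by Lemma~\ref{lem:perfect}. Hence $\ker e=\ker E\cap A(K)$ is open in $A(K)$.
\end{proof}

\section{Scope and consequences}\label{sec:remarks}

\begin{remark}[Large counterexamples]\label{rem:large}
Let $\lambda$ be a strong limit cardinal (that is, $2^\kappa<\lambda$ for all $\kappa<\lambda$) of cofinality $\omega$, say $\lambda=\sup_n\lambda_n$ with $\lambda_n<\lambda$. Then $\lambda=\sum_n\lambda_n$, so $2^\lambda=\prod_n2^{\lambda_n}\le\lambda^{\aleph_0}\le2^\lambda$, and the hypothesis of Theorem~\ref{thm:strong} holds. Such $\lambda$ exist above any infinite $\kappa$: take the supremum of $\kappa,2^\kappa,2^{2^\kappa},\dots$. For uncountable such $\lambda$ let $G=\bigoplus_{i<\lambda}\mathbb{Q}$, ordered by the sign of the nonzero coordinate of largest index. Then $|G|=\lambda>2^{\aleph_0}$,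 and the basis vectors indexed by a cofinal sequence in $\lambda$ are cofinal in $G$. So Theorem~\ref{thm:strong} applies with $k=\mathbb{R}$, and there are counterexamples of arbitrarily large cardinality with residue field $\mathbb{R}$. On the other hand, for $G=\mathbb{Q}$ and $k=\mathbb{R}$ we have $\lambda=2^{\aleph_0}=\lambda^{\aleph_0}<2^\lambda$. Then $|K_0|=|C|$, the counting in Lemma~\ref{lem:onestep} has no room, and the theorem says nothing about this pair.
\end{remark}

\begin{remark}[Open kernels]\label{rem:kernel}
In Theorem~\ref{thm:strong}(b) one cannot conclude that the homomorphism is trivial. For $g\in G^{>0}$, the quotient of $I(K)$ by the open subspace $\{x:v(x)>g\}$ is a $\mathbb{Q}$-vector space in which $t^g$ has nonzero class, and $U(K)$ is a nonzero $\mathbb{Q}$-vector space. A nonzero linear map from the quotient to $U(K)$ gives a nontrivial homomorphism $I(K)\to U(K)$ with open kernel, and such a homomorphism is continuous.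
\end{remark}

\begin{remark}[Invariants do not decide the question]\label{rem:invariants}
Let $G$ be countable and Archimedean, and let $k$ be countable. The real closed fields $K_0\subseteq K\subseteq C$ have the same value group and residue field, and the same completion $C$. The field $K_0$ has a right exponential by Theorem~\ref{thm:countable}. So does $C$. For $0\neq\varepsilon\in I(C)$ the values $v(\varepsilon^i)=iv(\varepsilon)$ are cofinal in $G$, so every power series in $\varepsilon$ with rational coefficients is the limit of its partial sums and lies in the closed field $C$. Hence the Taylor exponential of $F$ maps $I(C)$ into $U(C)$. It is onto, because substituting $\varepsilon$ for $X$ in the identity $\exp(\log(1+X))=1+X$ of $\mathbb{Q}[[X]]$ shows that $1+\varepsilon$ is the image of $\sum_{i\ge1}(-1)^{i+1}\varepsilon^i/i\in I(C)$. But $K$ has no right exponential, although $|K|=|C|$. So the existence of a right exponential is not determined by value group, residue field, completion and cardinality together. It is also not a first-order property of ordered fields, since all real closed fields are elementarily equivalent.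
\end{remark}

\begin{thebibliography}{1}
\bibitem{notes}
\emph{Real Algebraic Geometry II Lecture Notes} (01: 13/04/15 -- corrected on 02/05/2019),
\texttt{http://math.uni-konstanz.de/\textasciitilde kuhlmann/Lehre/}\allowbreak\texttt{SS19-ReelleAlgGeo2/}\allowbreak\texttt{Scripts/}\allowbreak\texttt{RAG\_II-Gesamtskript.pdf}.
\end{thebibliography}
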